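# Connectedness of the space of foliated products $S^1\times\Sigma$

## 1. Euler number zero: one piece, at first guess

Let $\Sigma$ be a closed oriented surface of genus $g\ge 2$ and
$$\Gamma=\pi_1(\Sigma)=\Big\langle a_1,b_1,\dots,a_g,b_g\ \Big|\ \prod_{i=1}^g[a_i,b_i]\Big\rangle ,\qquad [x,y]=xyx^{-1}y^{-1}.$$
Write $G=\mathrm{Homeo}_+(S^1)$ for the group of orientation-preserving homeomorphisms of $S^1=\mathbb R/\mathbb Z$, with the $C^0$ topology. A circle bundle over $\Sigma$ is flat if it admits a foliation transverse to the fibers. Following the leaves along loops gives the monodromy representation $\rho:\Gamma\to G$, and in this way $\mathrm{Hom}(\Gamma,G)$ is the space of flat circle bundles over $\Sigma$. Its topology is that of pointwise convergence, which is the subspace topology from $G^{2g}$ given by the images of the generators. Flat bundles up to equivalence correspond to the quotient of $\mathrm{Hom}(\Gamma,G)$ by the following relation.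

**Definition (semi-conjugacy).** Write $\rho_1\succeq\rho_2$ if there is a monotone, possibly non-injective, continuous degree-one map $h:S^1\to S^1$ with $h\circ\rho_1(\gamma)=\rho_2(\gamma)\circ h$ for all $\gamma\in\Gamma$. Semi-conjugacy $\sim$ is the equivalence relation generated by $\succeq$, and $\mathrm{Hom}(\Gamma,G)/\!\sim$ carries the quotient topology.

**Definition (Euler number).** Choose lifts $\widetilde{\rho(a_i)},\widetilde{\rho(b_i)}$ to homeomorphisms of $\mathbb R$ that commute with $x\mapsto x+1$. Then $\prod_i[\widetilde{\rho(a_i)},\widetilde{\rho(b_i)}]$ is the translation $x\mapsto x+e(\rho)$, where $e(\rho)$ is an integer independent of the lifts. It is invariant under semi-conjugacy.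

Nearby homeomorphisms have nearby lifts, so $e$ is continuous with integer values, hence locally constant. The flat bundles with $e=0$ are exactly the foliated products: the product bundle $S^1\times\Sigma$ with a foliation transverse to the circles. We ask whether the subspace $\{[\rho]: e(\rho)=0\}$ of $\mathrm{Hom}(\Gamma,G)/\!\sim$ is connected.

The answer that one would first guess is yes: the Euler number is the only locally constant quantity in sight, and once it is fixed nothing visible separates the space further. We test this guess on representations where a path to the trivial one can be written down by hand.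

*Rotations.* If all $\rho(a_i),\rho(b_i)$ are rotations, the lifts are translations, which commute, so $e(\rho)=0$. Let all angles go to $0$. The relation holds all along.

*A global fixed point.* Suppose every $\rho(\gamma)$ fixes $0\in\mathbb R/\mathbb Z$. With lifts fixing $0\in\mathbb R$, the product of commutators fixes $0$, so $e(\rho)=0$. Each $\rho(\gamma)$ is a homeomorphism $f_\gamma$ of $[0,1]$. For $0<s\le1$ let $\rho_s(\gamma)$ be $x\mapsto s f_\gamma(x/s)$ on $[0,s]$ and the identity on $[s,1]$. This is a representation, $\rho_1=\rho$, it varies continuously with $s$, and it moves points by at most $s$. So $\rho_s$ tends to the trivial representation as $s\to0$. This is also an example of semi-conjugacy. The map that collapses $[\frac12,1]$ to a point and stretches $[0,\frac12]$ to full length shows $\rho_{1/2}\succeq\rho$. The map that collapses $[0,\frac12]$ instead shows $\rho_{1/2}\succeq$ the trivial representation. So every $\rho$ with a global fixed point is semi-conjugate to the trivial representation.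

*Half of the generators trivial.* If $b_i=\mathrm{id}$ for all $i$, the $a_i$ are arbitrary and the relation is empty. Lift each $a_i$ to $\mathbb R$ and join the lift to the identity by a straight line. A convex combination of increasing homeomorphisms commuting with $x\mapsto x+1$ is again one.

*Doubles in genus $2$.* Let $a,b$ be any two homeomorphisms, and put $(a_1,b_1)=(a,b)$, $(a_2,b_2)=(b,a)$. Then $[a,b][b,a]=\mathrm{id}$ for the lifts as well, so $e=0$. Join lifts of $a$ and $b$ to the identity by straight lines, and double along the way.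

In genus $2$ the condition $e=0$ says $[a_1,b_1]=[b_2,a_2]$ for the lifts. The doubles are the easiest solutions. In general two unrelated pairs share one commutator, and we must move both while the commutators stay equal. The guess is nevertheless right.

**Theorem 1.** $\mathrm{Hom}_0:=\{\rho\in\mathrm{Hom}(\Gamma,\mathrm{Homeo}_+(S^1)):e(\rho)=0\}$ is path-connected. Hence its continuous image $\{[\rho]:e(\rho)=0\}$ in $\mathrm{Hom}(\Gamma,\mathrm{Homeo}_+(S^1))/\!\sim$ is path-connected, in particular connected.

## 2. Lifts to the line, rotation numbers, and bases of the free group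

Let $\tilde G$ be the group of increasing homeomorphisms of $\mathbb R$ commuting with $T(x)=x+1$, with the uniform topology. It is a topological group, and $\tilde G\to G$ is a covering with central kernel $\langle T\rangle$. For $f,g\in\tilde G$ the commutator $[f,g]$ depends only on the images in $G$. Convex combinations of elements of $\tilde G$ lie in $\tilde G$. Write $T_\theta(x)=x+\theta$. For functions, $f<g$ means $f(x)<g(x)$ for all $x$; for $f,g\in\tilde G$, periodicity then gives $g-f\ge\delta$ for some $\delta>0$. A fixed point of $f\in\tilde G$ is a point of $\mathbb R$. A *fixed point on the circle* is an $x$ with $f(x)=T^m(x)$ for some $m\in\mathbb Z$. In this language $\mathrm{Hom}_0$ is the set of tuples in $G^{2g}$ whose lifts satisfy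
$$\prod_{i=1}^g[a_i,b_i]=\mathrm{id}\quad\text{in }\tilde G. \tag{1}$$

**Lemma 2.** If nondecreasing maps $\varphi_n$ of $\mathbb R$ commuting with $T$ converge pointwise to a continuous map $\varphi$, they converge uniformly. So a family in $\tilde G$ that depends pointwise continuously on a real parameter is continuous in $\tilde G$.

*Proof.* The limit is nondecreasing and commutes with $T$. Given $\eta>0$, choose $0=x_0<\dots<x_N=1$ with $\varphi(x_{k+1})-\varphi(x_k)<\eta$. For large $n$, $|\varphi_n(x_k)-\varphi(x_k)|<\eta$ for all $k$. If $x\in[x_k,x_{k+1}]$, then $\varphi_n(x)\le\varphi_n(x_{k+1})\le\varphi(x_{k+1})+\eta\le\varphi(x)+2\eta$, and likewise $\varphi_n(x)\ge\varphi(x)-2\eta$. Periodicity does the rest. $\square$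

**Rotation numbers.** We recall the textbook facts. The limit $\mathrm{rot}(f)=\lim f^n(x)/n$ exists, does not depend on $x$, and is continuous, monotone and conjugation invariant on $\tilde G$. We have $\mathrm{rot}(f)=m/q$ if and only if $f^q(x)=T^m(x)$ for some $x$. In particular $f$ has a fixed point on the circle if and only if $\mathrm{rot}(f)\in\mathbb Z$. If $f^n(x)\ge x+m$ for some $x$ and some $n\ge1$, then $\mathrm{rot}(f)\ge m/n$. If $\mathrm{rot}(f)=\alpha\notin\mathbb Q$, there is a continuous nondecreasing $h:\mathbb R\to\mathbb R$ with $hT=h+1$ and $hf=h+\alpha$ (Poincaré). In that case the circle homeomorphism has a unique minimal set, on which every orbit is dense, and which is either the circle or a Cantor set. It is perfect, so each of its nonempty relatively open subsets is uncountable.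

If $u$ is a homeomorphism of $\mathbb R$ with $u>\mathrm{id}$, we may use $u$ in place of $T$. There is an increasing homeomorphism $\theta$ of $\mathbb R$ with $\theta u=T\theta$, so $\mathbb R/\langle u\rangle$ is a circle, and the rotation number of a homeomorphism $F$ commuting with $u$, "with $u$ as unit translation", is $\mathrm{rot}(\theta F\theta^{-1})$. All the facts above, and Lemma 2, apply through $\theta$.

**Words.** Let $\mathbb F=\langle A,B\rangle$ be the free group. For $(a,b)\in\tilde G^2$ and $w\in\mathbb F$ we have $w(a,b)\in\tilde G$. A *primitive* of $\mathbb F$ is an element of some basis. For instance $A$, $AB$ and $BA^n$ are primitive, while $A^2$ and $[A,B]$ are not, since the image of a primitive in $\mathbb Z^2$ belongs to a basis of $\mathbb Z^2$. For a given pair, the elements $w(a,b)$ with $w$ primitive are called the primitive elements, and the image of a basis is called a *basis pair*. We recall two facts of Nielsen: $\mathrm{Aut}(\mathbb F)\to GL_2(\mathbb Z)$ is onto, and every automorphism sends $[A,B]$ to a conjugate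 of $[A,B]^{\pm1}$.

**Lemma 3.** If $w\in\mathbb F$ is primitive, there is a basis $(A',B')$ of $\mathbb F$ with $B'$ conjugate to $w$ and $[A',B']=[A,B]$.

*Proof.* Take $\varphi\in\mathrm{Aut}(\mathbb F)$ with $\varphi(B)=w$ and put $X=\varphi(A)$. Then $[X,w]$ is conjugate to $[A,B]^{\pm1}$. If the sign is $-$, replace $X$ by $X^{-1}$; since $[X^{-1},w]=X^{-1}wXw^{-1}=X^{-1}[X,w]^{-1}X$, the sign becomes $+$. Now conjugate both basis elements so that the commutator becomes $[A,B]$. $\square$

**Lemma 4.** A homomorphism from $\mathbb F$ to a finite cyclic group kills some primitive.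

*Proof.* It factors through $\mathbb Z^2$, with a kernel there of finite index. By Smith normal form the kernel is $\langle d_1e_1,d_2e_2\rangle$ for a basis $e_1,e_2$ of $\mathbb Z^2$ with $d_1\mid d_2$. The quotient $\mathbb Z/d_1\times\mathbb Z/d_2$ is cyclic, so $d_1=1$ and $e_1$ is in the kernel. As $\mathrm{Aut}(\mathbb F)\to GL_2(\mathbb Z)$ is onto, $e_1$ lifts to a primitive. $\square$

**Definition (good, bad, measured).** A pair $(a,b)\in\tilde G^2$ is *good* if some primitive $w(a,b)$ has a fixed point on the circle, and *bad* otherwise. It is *measured* if there is a continuous nondecreasing $h:\mathbb R\to\mathbb R$ with $hT=h+1$, $ha=h+\alpha$, $hb=h+\beta$, and $\alpha$ or $\beta$ irrational.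

These notions do not change if we conjugate the pair in $\tilde G$ (replace $h$ by $h\circ k^{-1}$ for conjugation by $k$) or multiply $a,b$ by powers of $T$. Good and bad do not change under a change of basis.

For example, a pair of translations by rational amounts is good, by Lemma 4 applied to the amounts modulo $\mathbb Z$. The pair $(T_{\sqrt2},T_{\sqrt3})$ is measured with $h=\mathrm{id}$, and it is bad. Indeed a primitive translates by $m\sqrt2+n\sqrt3$ with $\gcd(m,n)=1$. If this were an integer, squaring would make $2mn\sqrt6$ an integer, so $mn=0$. Then $m\sqrt2$ or $n\sqrt3$ would be an integer, which forces $m=n=0$.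

## 3. Straight lines of partial products and the conjugacy equation

Since $\tilde G$ is convex, one first tries to join all $a_i,b_i$ to the identity by straight lines. This destroys (1), even for a commuting pair in one handle with the other handles trivial. Take $a\in\tilde G$ with $a(0)=0.1$, $a(0.05)=0.15$, $a(0.1)=0.3$, and the commuting pair $(a,a^2)$. At the midpoints of the two lines we have $f=\frac12(a+\mathrm{id})$ and $k=\frac12(a^2+\mathrm{id})$. From $a^2(0)=0.3$ we get $k(0)=0.15$ and $fk(0)=\frac12(a(0.15)+0.15)$. From $f(0)=0.05$ and $a^2(0.05)=a(0.15)$ we get $kf(0)=\frac12(a(0.15)+0.05)$. So $fk\ne kf$.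

A better attempt makes the relation automatic. Put $c_i=[a_i,b_i]$, $w_i=c_1\cdots c_i$, $w_0=\mathrm{id}$. Then (1) says $w_g=\mathrm{id}$, and $c_i=w_{i-1}^{-1}w_i$. Join each $w_i$ to $\mathrm{id}$ by a straight line $w_i^\tau$ and put $c_i^\tau=(w_{i-1}^\tau)^{-1}w_i^\tau$; the product of the $c_i^\tau$ stays $\mathrm{id}$. What remains is a lifting problem in each handle: find paths $a^\tau,b^\tau$ with $[a^\tau,b^\tau]=c^\tau$, that is,
$$a^\tau\, b^\tau\,(a^\tau)^{-1}=c^\tau b^\tau. \tag{2}$$
So $b^\tau$ and $c^\tau b^\tau$ must stay conjugate, and this is not free. Let $b(x)=x+\frac1{10}\sin^2(\pi x)$, $a=\mathrm{id}$, $c^\tau=T_\tau$ with $\tau>0$. Then $T_\tau b>\mathrm{id}$ has no fixed point while $b$ has some, so $b$ cannot be kept constant in (2). When $b$ has fixed points one can hope to move $b$ along with $c$ so that the signs of $b-\mathrm{id}$ and $cb-\mathrm{id}$ never change. When $b$ has irrational rotation number there is a more serious obstruction. It rests on the next lemma, which is also the engine of Section 7.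

**Lemma 5 (strict monotonicity).** Let $F\in\tilde G$ have irrational rotation number $\alpha$, and let $\mathcal K\subset\mathbb R$ be the preimage of the minimal set of the induced circle homeomorphism. Let $Z\in\tilde G$, $Z\ge\mathrm{id}$, and suppose $Z$ strictly moves some point of $\mathcal K$. Then $\mathrm{rot}(FZ)=\mathrm{rot}(ZF)>\alpha$. The same holds with any $u>\mathrm{id}$ in place of $T$ as unit translation.

*Proof.* The points of $\mathcal K$ moved by $Z$ form a nonempty relatively open subset of $\mathcal K$, which is uncountable. The endpoints of gaps of $\mathcal K$ are countable. So there is $k\in\mathcal K$ that is not an endpoint of a gap and has $Zk>k$.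

Let $h$ be continuous nondecreasing with $hT=h+1$, $hF=h+\alpha$. If $h$ is constant on an open interval $U$, then $h$ takes the value $h(U)+n\alpha+m$ on $T^mF^nU$. These values are distinct for distinct $(n,m)$, so the images of $U$ in the circle under the iterates are pairwise disjoint. A point of $\mathcal K$ in $U$ would have an orbit returning to the image of $U$ by minimality; so $U\cap\mathcal K=\emptyset$. Since $k$ is not an endpoint of a gap, the interval $(k,Zk)$ contains points of $\mathcal K$, so $h$ is not constant on it, and $\eta:=h(Zk)-h(k)>0$.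

Choose $n\ge1$ and $m$ with $0<m-n\alpha<\eta$. As $Z\ge\mathrm{id}$, $(FZ)^n(k)=(FZ)^{n-1}FZ(k)\ge F^nZ(k)$. Also $h(F^nZk)=h(k)+\eta+n\alpha>h(k)+m=h(T^mk)$, so $F^nZk>k+m$. Hence $(FZ)^n(k)>k+m$ and $\mathrm{rot}(FZ)\ge m/n>\alpha$. Finally $FZ=F(ZF)F^{-1}$. $\square$

Now let $(a^0,b^0)=(T_\alpha,T_\beta)$ with $\beta\notin\mathbb Q$, and let $c^\tau=T_\tau$, $0\le\tau\le1$, a path starting at $[a^0,b^0]=\mathrm{id}$. It has no lift $(a^\tau,b^\tau)$ starting at $(a^0,b^0)$. By (2), $\mathrm{rot}(T_\tau b^\tau)=\mathrm{rot}(b^\tau)$. For $\tau>0$, Lemma 5 with $Z=T_\tau$ shows that $\mathrm{rot}(b^\tau)$ is not irrational. So $\tau\mapsto\mathrm{rot}(b^\tau)$ is continuous and rational for $\tau>0$, hence constant on $(0,1]$, and its limit at $0$ is rational. But $\mathrm{rot}(b^0)=\beta$. So the lifting problem cannot be solved for arbitrary pairs and arbitrary paths of commutators.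

The proof gets around this as follows. The lifting works along well-chosen paths if each $b_i$ has a fixed point, or if the handle preserves some $h$ as in the definition of "measured" with $b_i$ translating $h$ irrationally: then one only needs $\mathrm{Fix}(c^\tau)$ to stay constant. This is Proposition 7. By Lemma 3 a handle can be put in this form, without changing its commutator, once it is good or measured. Proposition 11 shows that any handle can be deformed, with its commutator held fixed, to a good or measured one. There the monotonicity of Lemma 5 works for us: pushing a rotation number makes it rational somewhere.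

## 4. Conjugating along a path with constant signs

For a function $f$, let $\mathrm{sgn}(f)$ be the function with values in $\{+,0,-\}$.

**Lemma 6.** Let $I$ be an interval with least element $0$, and let $f_\tau,g_\tau\in\tilde G$ ($\tau\in I$) be continuous paths such that $\mathrm{Fix}(f_\tau)=P\ne\emptyset$ and $\sigma=\mathrm{sgn}(f_\tau-\mathrm{id})$ do not depend on $\tau$, and likewise $\mathrm{Fix}(g_\tau)=P'$ and $\sigma'=\mathrm{sgn}(g_\tau-\mathrm{id})$. Let $a\in\tilde G$ with $af_0a^{-1}=g_0$. Let base points $e_J$ in the gaps $J$ of $P$ be given, $T$-equivariantly. Then there is a continuous path $a_\tau\in\tilde G$ with $a_0=a$, $a_\tau|_P=a|_P$, $a_\tau(e_J)=a(e_J)$ and $a_\tau f_\tau a_\tau^{-1}=g_\tau$.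

*Proof.* From $af_0a^{-1}=g_0$ we get $P'=aP$ and $\sigma'\circ a=\sigma$. The gaps of $P$ are bounded since $P$ is nonempty and $T$-invariant.

**Construction.** The purpose is to prescribe $a_\tau$ on a fundamental domain in each gap and extend by equivariance. Put $a_\tau=a$ on $P$. Let $J$ be a gap with $\sigma=+$ and $e=e_J$. Let
$$\ell_\tau:[e,f_\tau e]\to[e,f_0e],\qquad \ell'_\tau:[ae,g_0ae]\to[ae,g_\tau ae]$$
be affine increasing. Since $af_0e=g_0ae$, the map $a_\tau=\ell'_\tau\,a\,\ell_\tau$ is an increasing bijection $[e,f_\tau e]\to[ae,g_\tau ae]$. Extend to $J$ by $a_\tau f_\tau^n=g_\tau^na_\tau$, $n\in\mathbb Z$; at the common endpoints of the pieces the definitions agree. The points $f_\tau^ne$ run from one end of $J$ to the other, and the points $g_\tau^nae$ from one end of $aJ$ to the other in the same direction, because $\sigma'\circ a=\sigma$. So $a_\tau:J\to aJ$ is an increasing bijection. If $\sigma=-$ on $J$, do the same with $f_\tau^{-1},g_\tau^{-1}$. Altogether $a_\tau$ is an increasing bijection of $\mathbb R$, hence a homeomorphism.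 It commutes with $T$ by equivariance of the choices, conjugates $f_\tau$ to $g_\tau$, and $a_0=a$ because $\ell_0,\ell'_0$ are identities.

**Continuity in $\tau$.** By Lemma 2 it suffices to show that $\tau\mapsto a_\tau(x)$ is continuous for each $x$. On $P$ it is constant. Let $x\in J$ with $\sigma=+$; the case $-$ is the same with inverses. The map $(\tau,y)\mapsto a_\tau(y)$ is continuous on the closed set $\{e\le y\le f_\tau e\}$ by its formula, and on $\{f_\tau^{-1}e\le y\le e\}$ because there it is $g_\tau^{-1}a_\tau f_\tau$. So it is continuous on $\{f_\tau^{-1}e\le y\le f_\tau e\}$. Given $\tau_0$, choose $n$ with $f_{\tau_0}^{-n}x\in[e,f_{\tau_0}e)$. For $\tau$ near $\tau_0$ the point $f_\tau^{-n}x$ lies in $(f_\tau^{-1}e,f_\tau e)$, so $a_\tau(x)=g_\tau^na_\tau(f_\tau^{-n}x)$ is continuous at $\tau_0$. $\square$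

## 5. Shrinking all handles at once

**Proposition 7.** Let $a_i,b_i\in\tilde G$ ($1\le i\le g$) satisfy $\prod[a_i,b_i]=\mathrm{id}$, and suppose each $i$ is of type

- I: $b_i$ has a fixed point in $\mathbb R$; or
- II: there is a continuous nondecreasing $h_i$ with $h_iT=h_i+1$, $h_ia_i=h_i+\alpha_i$, $h_ib_i=h_i+\beta_i$, and $\beta_i\notin\mathbb Q$.

Then there is a path of tuples in $\tilde G^{2g}$ with $\prod[\cdot,\cdot]=\mathrm{id}$ from $(a_i,b_i)_i$ to the tuple of identities.

The plan is to move the partial products $w_i$ and also $v_i=w_ib_i$ along straight lines, so that the signs that decide the conjugacy equation (2) are differences of functions and stay constant. If we aimed straight at the identity, $b_i^\tau$ would tend to $\mathrm{id}$ and nothing would guarantee that the conjugating maps $a_i^\tau$ converge. So we first aim at functions $\mathrm{id}+\varepsilon Y_i$, $\mathrm{id}+\varepsilon X_i$ with $Y_i,X_i$ Lipschitz and with the same sign pattern. As $\varepsilon\to0$, powers of $b_i^\varepsilon$ approximate the flow of a Lipschitz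 vector field, and $a_i^\varepsilon$ converges to a map that conjugates two flows.

*Proof.* Put $c_i=[a_i,b_i]$, $w_0=\mathrm{id}$, $w_i=c_1\cdots c_i$ (so $w_g=\mathrm{id}$), $v_i=w_ib_i$. Then
$$c_i=w_{i-1}^{-1}w_i,\qquad b_i=w_i^{-1}v_i,\qquad b_i':=a_ib_ia_i^{-1}=c_ib_i=w_{i-1}^{-1}v_i. \tag{3}$$
For type I put
$$\sigma_i=\mathrm{sgn}(v_i-w_i)=\mathrm{sgn}(b_i-\mathrm{id}),\qquad \sigma'_i=\mathrm{sgn}(v_i-w_{i-1})=\mathrm{sgn}(b'_i-\mathrm{id}),$$
where the equalities hold because $w_i,w_{i-1}$ are increasing. Put $P_i=\{\sigma_i=0\}=\mathrm{Fix}(b_i)\neq\emptyset$ and $P'_i=\{\sigma'_i=0\}=a_iP_i$. As $b_i'a_i=a_ib_i$, also $\sigma_i'\circ a_i=\sigma_i$. For all $i$ put $D_i^0=w_i-w_{i-1}$; then $\sum_iD_i^0=0$.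

**Step 1: Lipschitz models with the same signs.** This step replaces the continuous functions $w_i-w_{i-1}$, $v_i-w_i$, $v_i-w_{i-1}$ by Lipschitz ones. We construct Lipschitz $1$-periodic functions $Y_0=0,Y_1,\dots,Y_g=0$, and $Z_i$ for $i$ of type I, such that with $D_i=Y_i-Y_{i-1}$
$$\mathrm{sgn}\,D_i=\mathrm{sgn}\,D_i^0,\qquad \mathrm{sgn}\,Z_i=\sigma_i,\qquad \mathrm{sgn}(Z_i+D_i)=\sigma_i'. \tag{4}$$

**Step 1a: the functions $D_i$.** They need the right signs, sum zero, and strong vanishing where $D_i^0$ vanishes. Let
$$\rho_i^+=\min\big(1,\mathrm{dist}(\cdot,\{D_i^0\le0\})\big),\qquad \rho_i^-=\min\big(1,\mathrm{dist}(\cdot,\{D_i^0\ge0\})\big),$$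
with value $1$ if the set is empty. For type I write $d=\mathrm{dist}(\cdot,P_i)$ and $d'=\mathrm{dist}(\cdot,P_i')$; both are at most $\frac12$, since the sets are nonempty and $T$-invariant. Put $d_i=d+d'\le1$. For type II put $d_i=1$. Let
$$\varphi_i^\pm=\min(\rho_i^\pm,d_i)^2\in[0,1],\quad \mathcal A=\sum_i\varphi_i^+,\quad \mathcal B=\sum_i\varphi_i^-,\quad D_i=\tfrac1g\big(\varphi_i^+\mathcal B-\varphi_i^-\mathcal A\big),\quad Y_i=\sum_{j\le i}D_j.$$
All these are Lipschitz and periodic, and $\sum_iD_i=\frac1g(\mathcal A\mathcal B-\mathcal B\mathcal A)=0$, so $Y_g=0$.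

If $d_i(x)=0$ (type I), then $x\in P_i\cap P_i'$, so $w_i=v_i=w_{i-1}$ at $x$ and $D_i^0(x)=0$. Hence $\varphi_i^\pm(x)>0$ if and only if $\pm D_i^0(x)>0$. If $D_i^0(x)>0$, some $D_j^0(x)<0$ because the sum is zero, so $\mathcal B(x)>0$, while $\varphi_i^-(x)=0$; thus $D_i(x)>0$. Similarly for $<0$. If $D_i^0(x)=0$, both $\varphi_i^\pm(x)$ vanish and $D_i(x)=0$. So $\mathrm{sgn}\,D_i=\mathrm{sgn}\,D_i^0$.

Since $\mathcal A,\mathcal B\le g$ and $\varphi_i^+\varphi_i^-=0$, we have $|D_i|\le\max(\varphi_i^+,\varphi_i^-)$. As $\{D_i^0=0\}$ is contained in both $\{D_i^0\le0\}$ and $\{D_i^0\ge0\}$, we get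
$$|D_i|\le d_i^2,\qquad |D_i|\le\mathrm{dist}(\cdot,\{D_i^0=0\})^2\ \text{ if }\{D_i^0=0\}\ne\emptyset. \tag{5}$$

**Step 1b: the functions $Z_i$.** Fix $i$ of type I and drop the index in $D,D^0,Z,\sigma,\sigma',P,P',v$. We need $Z$ of sign $\sigma$ with $Z+D$ of sign $\sigma'$. Where $\sigma$ and $\sigma'$ are opposite, we split $-D$ in proportions $q$ and $1-q$; where they agree and are nonzero, we add a term $\kappa$ large enough to win. Put $q=\frac{d}{d+d'}$, $\kappa=2\min(d,d')$, and
$$Z=-Dq+\kappa\,\big(\mathbf 1_{\{\sigma=\sigma'=+\}}-\mathbf 1_{\{\sigma=\sigma'=-\}}\big),\qquad Dq:=0\text{ where }d+d'=0. \tag{6}$$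

*$Z$ is Lipschitz.* We use repeatedly that a function which vanishes on a closed set $E$, is continuous, and is $L$-Lipschitz on each component of the complement is $L$-Lipschitz: for $x<y$ with $E\cap[x,y]\ne\emptyset$, compare $x$ with the first and $y$ with the last point of $E$ in $[x,y]$. On $\{d+d'>0\}$ the function $q$ is locally Lipschitz, and almost everywhere $|q'|\le\frac{d'+d}{(d+d')^2}=\frac1{d+d'}$, since $d$ and $d'$ have slopes at most $1$. By (5), $|(Dq)'|\le|D'|+\frac{|D|}{d+d'}\le|D'|+(d+d')$ is bounded. Since $|Dq|\le(d+d')^2$, $Dq$ tends to $0$ at $\{d+d'=0\}$, where it vanishes. So $Dq$ is Lipschitz. On each component of $\mathbb R\setminus(P\cup P')$ the signs $\sigma,\sigma'$ are constant, so the second term of (6) is $0$ or $\pm\kappa$ there; it vanishes on $P\cup P'$, where $\kappa=0$ too. As $\kappa$ is Lipschitz, so is this term.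

*Signs.* Recall $v-w_{i-1}=(v-w_i)+D^0$. We go through the possibilities.

On $P$: $d=0$, so $Z=0$ and $Z+D=D$, and $\sigma'=\mathrm{sgn}\,D^0=\mathrm{sgn}\,D$, as required. On $P'\setminus P$: $d'=0<d$, so $q=1$, $\kappa=0$, $Z=-D$, $Z+D=0$. Here $v=w_{i-1}$, so $\sigma=-\mathrm{sgn}\,D^0=\mathrm{sgn}\,Z$, as required. From now on $d,d'>0$, so $0<q<1$ and $\kappa>0$.

If $(\sigma,\sigma')=(+,-)$, then $D^0<0$, so $D<0$, $Z=|D|q>0$ and $Z+D=D(1-q)<0$. The case $(-,+)$ is symmetric.

If $(\sigma,\sigma')=(+,+)$ at $x$, then $Z=\kappa-Dq$ and $Z+D=\kappa+D(1-q)$, so we need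
$$\kappa>Dq\quad\text{and}\quad\kappa>-D(1-q)\quad\text{at }x.$$

Suppose $D(x)>0$; only the first inequality needs proof. If $d\le d'$, then by (5) $Dq\le(d+d')^2\frac d{d+d'}=(d+d')d\le d<2d=\kappa$. If $d'<d$, take $p'\in P'$ with $|x-p'|=d'$. The segment from $x$ to $p'$, with $p'$ excluded, misses $P\cup P'$, and $p'\notin P$ as $d'<d$. So $v-w_i$ does not vanish on the closed segment and is positive at $x$; thus $(\sigma,\sigma')(p')=(+,0)$ and $D^0(p')=(v-w_{i-1})(p')-(v-w_i)(p')<0$. As $D^0(x)>0$, $D^0$ vanishes within distance $d'$ of $x$, and (5) gives $Dq\le D\le d'^2<2d'=\kappa$.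

Suppose $D(x)<0$; only the second needs proof. If $d'\le d$, then $|D|(1-q)\le(d+d')d'\le d'<2d'=\kappa$. If $d<d'$, take $p\in P$ with $|x-p|=d$. As before, $p\notin P'$ and $(\sigma,\sigma')(p)=(0,+)$, so $D^0(p)>0$ while $D^0(x)<0$. So $D^0$ vanishes within $d$ of $x$, and $|D(x)|(1-q)\le d^2<2d=\kappa$.

If $D(x)=0$, both inequalities say $\kappa>0$.

The case $(-,-)$ follows from $(+,+)$ by changing the signs of $Z,D,D^0,\sigma,\sigma'$, under which (5) and (6) are preserved. This proves (4).

**Step 2: the path of partial products.** This step writes down the path for all $w_i$ and $v_i$, and checks that it preserves signs. For type I put $X_i=Y_i+Z_i$. Choose $\varepsilon_0>0$ so small that $\mathrm{id}+\varepsilon Y_i$ and $\mathrm{id}+\varepsilon X_i$ are in $\tilde G$ for $0\le\varepsilon\le\varepsilon_0$; this is possible as $Y_i,X_i$ are Lipschitz. Let $w_i^\tau$ (all $i$) and $v_i^\tau$ (type I), $\tau\in[0,1]$, be the following path. First, interpolate linearly from $w_i,v_i$ to $\mathrm{id}+\varepsilon_0Y_i,\ \mathrm{id}+\varepsilon_0X_i$.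 Then follow $\mathrm{id}+\varepsilon Y_i,\ \mathrm{id}+\varepsilon X_i$ with $\varepsilon$ decreasing from $\varepsilon_0$ to $0$, reached at $\tau=1$. Then $w_0^\tau=w_g^\tau=\mathrm{id}$. In the first part each of the differences below is a convex combination of its initial value and of $\varepsilon_0Z_i$, $\varepsilon_0(Z_i+D_i)$, $\varepsilon_0D_i$ respectively, and in the second part it is $\varepsilon$ times these. So by (4), for $\tau<1$,
$$\mathrm{sgn}(v_i^\tau-w_i^\tau)=\sigma_i,\qquad \mathrm{sgn}(v_i^\tau-w_{i-1}^\tau)=\sigma_i',\qquad \mathrm{sgn}(w_i^\tau-w_{i-1}^\tau)=\mathrm{sgn}\,D_i^0. \tag{7}$$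
Put $c_i^\tau=(w_{i-1}^\tau)^{-1}w_i^\tau$. Then $\prod_ic_i^\tau=\mathrm{id}$ for all $\tau$ and $c_i^1=\mathrm{id}$. It suffices to find, for each $i$, continuous $a_i^\tau,b_i^\tau$, $\tau\in[0,1]$, starting at $a_i,b_i$, with $[a_i^\tau,b_i^\tau]=c_i^\tau$, and then to join the tuple at $\tau=1$ to the identities.

**Step 3: lifting for type I, $\tau<1$.** Here Lemma 6 solves (2). Let $b_i^\tau=(w_i^\tau)^{-1}v_i^\tau$ and $b_i'^\tau=(w_{i-1}^\tau)^{-1}v_i^\tau=c_i^\tau b_i^\tau$. By (7), for $\tau<1$ their fixed sets and signs are $(P_i,\sigma_i)$ and $(P'_i,\sigma'_i)$. At $\tau=0$, $a_ib_ia_i^{-1}=b_i'$ by (3). Fix base points $e_J$ in the gaps $J$ of $P_i$, $T$-equivariantly. Lemma 6 on $[0,1)$ gives a continuous path $a_i^\tau$ with $a_i^0=a_i$, $a_i^\tau=a_i$ on $P_i$, $a_i^\tau e_J=a_ie_J$ and $a_i^\tau b_i^\tau(a_i^\tau)^{-1}=b_i'^\tau$, that is, $[a_i^\tau,b_i^\tau]=c_i^\tau$.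

**Step 4: the limit $\tau\to1$ for type I.** We show that $a_i^\tau$ converges in $\tilde G$. Index the last part of the path by $\varepsilon$. If $y=b_i^\varepsilon(x)$, then $y+\varepsilon Y_i(y)=x+\varepsilon X_i(x)$. So $y-x=O(\varepsilon)$, and since $Y_i$ is Lipschitz, $Y_i(y)=Y_i(x)+O(\varepsilon)$. Hence, uniformly, $b_i^\varepsilon=\mathrm{id}+\varepsilon Z_i+O(\varepsilon^2)$. In the same way $b_i'^\varepsilon=\mathrm{id}+\varepsilon Z_i'+O(\varepsilon^2)$ with $Z_i'=X_i-Y_{i-1}=Z_i+D_i$. Exchanging roles ($X_i$ is Lipschitz too), the inverses are $\mathrm{id}-\varepsilon Z_i+O(\varepsilon^2)$ and $\mathrm{id}-\varepsilon Z_i'+O(\varepsilon^2)$.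

Let $\Phi^s,\Phi'^s$ be the complete flows of the Lipschitz fields $Z_i,Z_i'$. We claim that for each $s\in\mathbb R$, uniformly as $\varepsilon\to0$,
$$(b_i^\varepsilon)^{\lfloor s/\varepsilon\rfloor}\to\Phi^s,\qquad(b_i'^\varepsilon)^{\lfloor s/\varepsilon\rfloor}\to\Phi'^s. \tag{8}$$
Let $L$ be a Lipschitz constant of $Z_i$. Since $\Phi^{\pm\varepsilon}=\mathrm{id}\pm\varepsilon Z_i+O(\varepsilon^2)$, we have $\|(b_i^\varepsilon)^{\pm1}-\Phi^{\pm\varepsilon}\|\le C\varepsilon^2$. Let $N=|\lfloor s/\varepsilon\rfloor|\le|s|/\varepsilon+1$ and let $\pm$ be the sign of $\lfloor s/\varepsilon\rfloor$. Telescoping,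
$$\big\|(b_i^\varepsilon)^{\pm N}-\Phi^{\pm N\varepsilon}\big\|\le\sum_{k=0}^{N-1}\big\|\Phi^{\pm(N-1-k)\varepsilon}(b_i^\varepsilon)^{\pm1}(b_i^\varepsilon)^{\pm k}-\Phi^{\pm(N-1-k)\varepsilon}\Phi^{\pm\varepsilon}(b_i^\varepsilon)^{\pm k}\big\|\le NC\varepsilon^2e^{L(|s|+\varepsilon)}=O(\varepsilon),$$
because $\Phi^t$ is $e^{L|t|}$-Lipschitz. Finally $\|\Phi^{\varepsilon\lfloor s/\varepsilon\rfloor}-\Phi^s\|\le\varepsilon\|Z_i\|$. The same argument works for $Z_i'$, and (8) follows.

Define $a_i^1=a_i$ on $P_i$, and $a_i^1(\Phi^se_J)=\Phi'^s(a_ie_J)$ on each gap $J$ of $P_i$. On $J$ the field $Z_i$ has constant nonzero sign $\sigma_i|_J$, and it vanishes at the ends, so $s\mapsto\Phi^se_J$ is a homeomorphism $\mathbb R\to J$. Likewise $s\mapsto\Phi'^s(a_ie_J)$ is a homeomorphism $\mathbb R\to a_iJ$, since $a_iJ$ is a gap of $P_i'$ and $Z_i'$ has sign $\sigma_i'$. It has the same direction because $\sigma_i'\circ a_i=\sigma_i$. So $a_i^1$ maps each $J$ increasingly onto $a_iJ$, commutes with $T$, and lies in $\tilde G$.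

Let $x=\Phi^s(e_J)$ with $\sigma_i|_J=+$, and let $s'<s<s''$. By (8), for small $\varepsilon$,
$$(b_i^\varepsilon)^{\lfloor s'/\varepsilon\rfloor}e_J<x<(b_i^\varepsilon)^{\lfloor s''/\varepsilon\rfloor}e_J .$$
Apply $a_i^\varepsilon$, using $a_i^\varepsilon(b_i^\varepsilon)^ne_J=(b_i'^\varepsilon)^na_i^\varepsilon e_J=(b_i'^\varepsilon)^na_ie_J$, and let $\varepsilon\to0$:
$$\Phi'^{s'}(a_ie_J)\le\liminf a_i^\varepsilon(x)\le\limsup a_i^\varepsilon(x)\le\Phi'^{s''}(a_ie_J).$$
Let $s',s''\to s$. If $\sigma_i|_J=-$, reverse the inequalities. So $a_i^\varepsilon\to a_i^1$ pointwise, hence uniformly by Lemma 2. The path extends continuously to $\tau=1$, where $b_i^1=\mathrm{id}$ and $[a_i^1,b_i^1]=\mathrm{id}=c_i^1$.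

**Step 5: lifting for type II.** Here $b$ stays put, and $a$ is corrected inside the fibers of $h$. Drop $i$ from $a,b,c,h,\alpha,\beta$ and put $b^\tau=b$. Since $h$ is translated by $a$ and $b$, $hc=h$, so $c$ preserves each fiber of $h$. Fibers are points or compact intervals. Let $I_y=h^{-1}(y)$, $y\in\Theta$, be the nondegenerate ones. As $c$ is increasing, it fixes the ends of each $I_y$ and every degenerate fiber; so $c$ fixes every point outside $\bigcup\mathrm{int}\,I_y$. For $\tau<1$, (7) gives $\mathrm{Fix}(c^\tau)=\{w_i^\tau=w_{i-1}^\tau\}=\{D_i^0=0\}=\mathrm{Fix}(c)$, and $c^1=\mathrm{id}$. So all $c^\tau$ fix every point outside $\bigcup\mathrm{int}\,I_y$ and preserve each $I_y$.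

We have $TI_y=I_{y+1}$, $bI_y=I_{y+\beta}$, $aI_y=I_{y+\alpha}$. As $\beta\notin\mathbb Q$, the action of $(n,m)\in\mathbb Z^2$ on $\Theta$ by $y\mapsto y+n\beta+m$ is free. With $b'^\tau=c^\tau b$, also $b'^\tau I_y=I_{y+\beta}$. Choose representatives $y_0$ of the $\mathbb Z^2$-orbits in $\Theta$, let $a^\tau=a$ off $\bigcup\mathrm{int}\,I_y$, and put
$$a^\tau=T^m(b'^\tau)^n\,a\,b^{-n}T^{-m}\quad\text{on }I_{y_0+n\beta+m}. \tag{9}$$
The set of endpoints of fibers is invariant under $a,b,T$. At endpoints, $b'^\tau=c^\tau b=b$ and $ab=cba=ba$, so (9) gives $a$ there. Hence $a^\tau$ is well defined. It maps each $I_y$ increasingly onto $I_{y+\alpha}$ and satisfies $ha^\tau=h+\alpha$, so it is increasing on all of $\mathbb R$ and onto. It commutes with $T$, so it lies in $\tilde G$. Since $aba^{-1}=cb=b'^0$, we have $(b'^0)^nab^{-n}=a$, so $a^0=a$.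

By (9), for $x\in I_{y_0+n\beta+m}$ we have $a^\tau bx=T^m(b'^\tau)^{n+1}ab^{-n-1}T^{-m}bx=b'^\tau a^\tau x$. Off $\bigcup\mathrm{int}\,I_y$ we have $abx=cbax=bax=c^\tau bax$, because $bax$ is off $\bigcup\mathrm{int}\,I_y$ too. So $a^\tau b=b'^\tau a^\tau$ everywhere, that is, $[a^\tau,b]=b'^\tau b^{-1}=c^\tau$. The family is pointwise continuous in $\tau\in[0,1]$, hence continuous by Lemma 2.

**Step 6: commuting pairs.** At $\tau=1$ every $[a_i,b_i]=\mathrm{id}$, so handles can now be moved independently through commuting pairs to the identity. For type I the pair is $(a_i^1,\mathrm{id})$; join $a_i^1$ to $\mathrm{id}$ linearly. For type II, $h_ia_i^1=h_i+\alpha_i$ and $h_ib_i=h_i+\beta_i$. Put $h_s=(1-s)\mathrm{id}+sh_i\in\tilde G$ for $0\le s<1$, and conjugate the pair by $h_s$. With $z=h_s^{-1}(y)$,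
$$h_sa_i^1h_s^{-1}(y)=(1-s)a_i^1z+s\big(h_i(z)+\alpha_i\big)=y+(1-s)(a_i^1z-z)+s\alpha_i,$$
and similarly for $b_i$. As $a_i^1z-z$ and $b_iz-z$ are bounded, the conjugated pair converges uniformly, as $s\to1$, to the translations by $\alpha_i$ and $\beta_i$. These are joined to $\mathrm{id}$ through translations. $\square$

## 6. Pairs in which no primitive word has a fixed point

Proposition 7 does not handle a bad pair that is not measured. We collect three properties of bad pairs. The first comes from the subtractive Euclidean algorithm: for two translations by $s,t>0$ the procedure below subtracts the smaller of the two numbers from the larger.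

**Lemma 8.** If $(u,v)$ is bad, then $c=[u,v]$ has a fixed point in $\mathbb R$.

*Proof.* Neither $u$ nor $v$ has a fixed point on the circle, so after multiplying by powers of $T$, which changes neither badness nor $c$, we may assume $u,v>\mathrm{id}$. Put $(u_0,v_0)=(u,v)$.

**Step 1: the algorithm.** Suppose $(u_n,v_n)$ is a basis pair with $u_n,v_n>\mathrm{id}$. The element $u_nv_n^{-1}$ is primitive, so it has no fixed point, and $u_n>v_n$ or $u_n<v_n$. Put
$$(u_{n+1},v_{n+1})=\begin{cases}(u_nv_n^{-1},\,v_n)&\text{if }u_n>v_n\quad(\text{move }1),\\(u_n,\,v_nu_n^{-1})&\text{if }u_n<v_n\quad(\text{move }2).\end{cases}$$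
Both entries are again $>\mathrm{id}$, and the commutator is unchanged: $[uv^{-1},v]=uv^{-1}\cdot v\cdot vu^{-1}\cdot v^{-1}=[u,v]$ and $[u,vu^{-1}]=u\cdot vu^{-1}\cdot u^{-1}\cdot uv^{-1}=[u,v]$. Both moves occur infinitely often. If, say, only move 1 occurs from $n$ on, then $u_nv_n^{-k}>\mathrm{id}$, i.e. $v_n^k<u_n$, for all $k$, which is impossible since $v_n\ge\mathrm{id}+\delta$ for some $\delta>0$. The other case is the same with $u$ and $v$ exchanged.

**Step 2: a common idempotent limit.** The sequences $u_n,v_n$ are pointwise nonincreasing and bounded below by $\mathrm{id}$. Let $u_\infty,v_\infty\ge\mathrm{id}$ be their pointwise limits. As $u_n>v_n$ infinitely often and $u_n<v_n$ infinitely often, $u_\infty=v_\infty=:\kappa$, a nondecreasing map, perhaps not continuous. At moves 1, $u_n=u_{n+1}v_{n+1}$, so $u_n(x)=u_{n+1}(v_{n+1}x)\ge\kappa(v_{n+1}x)\ge\kappa(\kappa x)$. In the limit $\kappa x\ge\kappa\kappa x$. Since $\kappa\ge\mathrm{id}$, also $\kappa\kappa x\ge\kappa x$. So $\kappa^2=\kappa$.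

**Step 3: the fixed point.** Let $\varphi=\kappa(0)$, so $\kappa\varphi=\varphi$ and $u_n\varphi,v_n\varphi\to\varphi$. From $u_{n+1}v_{n+1}=cv_{n+1}u_{n+1}$ we get, at moves 1, $c^{-1}u_n\varphi=c^{-1}u_{n+1}v_{n+1}\varphi=v_{n+1}u_{n+1}\varphi>\varphi$, and in the limit $c^{-1}\varphi\ge\varphi$. At moves 2, $v_n=v_{n+1}u_{n+1}$, so $cv_n\varphi=u_{n+1}v_{n+1}\varphi>\varphi$, and in the limit $c\varphi\ge\varphi$. Hence $c\varphi=\varphi$. $\square$

**Definition (window).** Let $u,v>\mathrm{id}$, $c=[u,v]$, $p\in\mathrm{Fix}(c)$, and $x=(vu)^{-1}p$. Then $vux=p$ and $uvx=cvux=cp=p$. Let $C=\mathbb R/\langle u\rangle$, a circle, with projection $\pi:\mathbb R\to C$. Put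
$$f(\pi y)=\pi(vy),\qquad y\in[x,ux].$$

Since $v[x,ux]=[vx,vux]=[vx,u(vx)]$ is again a fundamental domain of $u$, with ends matched by $u$, $f$ is a well-defined orientation-preserving homeomorphism of $C$. It lifts to the homeomorphism $F$ of $\mathbb R$ commuting with $u$ with $F=v$ on $[x,ux]$. Rotation numbers of maps commuting with $u$ are taken with $u$ as unit translation.

For $u=T_s$, $v=T_t$ with $s,t>0$, any $p$ may be used, $F=T_t$, and the rotation number of $F$ is $t/s$. For the bad pair $(T_{\sqrt2},T_{\sqrt3})$ it is $\sqrt{3/2}$, which is irrational, in accordance with the next lemma.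

**Lemma 9.** In the situation of the definition, if $(u,v)$ is bad, then $f$ has irrational rotation number.

*Proof.* **Step 1: a two-interval exchange.** We set up an object that the Euclidean algorithm can act on. Consider any basis pair, again denoted $(u,v)$, and a point $x$ with $uvx=vux=p$, $ux>x$, $vx>x$. (We do not require $u,v>\mathrm{id}$ here.) Then $ux<uvx=p$ and $vx<vux=p$, so $ux,vx\in(x,p)$. Let $R$ be the bijection of $J=[x,p)$ given by
$$v:[x,ux)\to[vx,p),\qquad u^{-1}:[ux,p)\to[x,vx).$$

**Step 2: if $R$ has a periodic point, some primitive has a fixed point.** We induct on the period $n$, over all such $(u,v,x)$. If $n=1$, then $v$ or $u$ has a fixed point. If $ux=vx$, the primitive $uv^{-1}$ fixes $ux$. So let $n>1$, let $O$ be the periodic orbit, and $ux\ne vx$.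

Suppose $ux>vx$. Put $(u_1,v_1)=(uv^{-1},v)$, $x_1=vx$. Then $u_1v_1x_1=uvx=p$, $v_1u_1x_1=vux=p$, $u_1x_1=ux>x_1$, $v_1x_1=v^2x>x_1$, so $(u_1,v_1,x_1)$ is as in Step 1, with the same $p$. Its bijection $R_1$ of $J_1=[vx,p)$ is $v$ on $[vx,ux)$ and $vu^{-1}$ on $[ux,p)$. This is the first return map of $R$ to $J_1$. On $[vx,ux)$, $R=v$ has values in $[v^2x,p)\subset J_1$. For $y\in[ux,p)$, $Ry=u^{-1}y\in[x,vx)$ is outside $J_1$ and in $[x,ux)$, so $R^2y=vu^{-1}y\in[vx,v^2x)\subset J_1$, as $v^2x<vux=p$. Every orbit meets $J_1$, since $R=v$ maps $[x,vx)$ into $J_1$. If $O\subset J_1$, then $O$ misses $[x,vx)=R([ux,p))$, so $O$ misses $[ux,p)$ and $R=v$ on $O$. Then $v^ny=y$ for $y\in O$, and $vy=y$ by monotonicity, contradicting $n>1$. So $O\cap J_1$ is a periodic orbit of $R_1$ of smaller period, and the induction hypothesis applies.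

Suppose $ux<vx$. Put $(u_1,v_1)=(u,vu^{-1})$, $x_1=ux$. Then $u_1v_1x_1=uvx=p$, $v_1u_1x_1=vux=p$, $u_1x_1=u^2x>x_1$, $v_1x_1=vx>x_1$. The bijection $R_1$ of $J_1=[ux,p)$ is $vu^{-1}$ on $[ux,u^2x)$ and $u^{-1}$ on $[u^2x,p)$. It is the first return map of $R$ to $J_1$. For $y\in[u^2x,p)$, $Ry=u^{-1}y\ge ux$ lies in $J_1$. For $y\in[ux,u^2x)$, $Ry=u^{-1}y\in[x,ux)$ is outside $J_1$, and then $R^2y=vu^{-1}y\in[vx,p)\subset J_1$. Every orbit meets $J_1$, since $R$ maps $[x,ux)$ onto $[vx,p)$. If $O\subset J_1$, then $O$ misses $[x,ux)$, so $R=u^{-1}$ on $O$, and $uy=y$ for $y\in O$ by monotonicity, a contradiction. So $O\cap J_1$ is a periodic orbit of $R_1$ of smaller period.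

**Step 3: $f$ is a first return map of $R$.** Return to the window, where $u,v>\mathrm{id}$. For $y\in[x,ux)$, $Ry=vy$, after which $R$ applies $u^{-1}$ until the point lies in $[x,ux)$; this happens because $u>\mathrm{id}$. So the first return map of $R$ to $[x,ux)$ sends $y$ to the point $u^{-k}vy$, $k\ge0$, of $[x,ux)$, i.e. to the representative of $\pi(vy)$. Under $[x,ux)\cong C$ it is $f$. If the rotation number of $f$ were rational, $f$ would have a periodic point, hence so would $R$, and by Step 2 some primitive would have a fixed point, contradicting badness. $\square$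

**Lemma 10.** If $(a,b)$ is bad and some primitive element $u=w(a,b)$ has irrational rotation number, then $(a,b)$ is measured.

*Proof.* Complete $w$ to a basis, with basis pair $(u,v)$. Let $\theta=\mathrm{rot}(u)$, and let $h$ be continuous nondecreasing with $hT=h+1$, $hu=h+\theta$. Suppose the periodic function $h(v^{-1}x)-h(x)$ is not constant. Since $\theta$ is irrational, we can choose integers $n,m$ with $n\theta+m$ strictly between two of its values, at points $x_1,x_2$:
$$h(v^{-1}x_1)<h(u^nT^mx_1),\qquad h(v^{-1}x_2)>h(u^nT^mx_2).$$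
As $h$ is nondecreasing, $v^{-1}x_1<u^nT^mx_1$ and $v^{-1}x_2>u^nT^mx_2$. By the intermediate value theorem $v^{-1}x=u^nT^mx$ for some $x$, so $vu^nT^mx=x$ and the primitive $vu^n$ has a fixed point on the circle, a contradiction. So $v$ translates $h$ as well, and then so do $a$ and $b$, which are words in $u,v$. Since $u$ is a word in $a,b$, $\theta$ is an integer combination of their translation amounts, which therefore are not both rational. $\square$

## 7. Pushing a rotation number while the commutator stays fixed

**Proposition 11.** Let $(a,b)\in\tilde G^2$, $c=[a,b]$. There is a path $(a_t,b_t)$ in $\tilde G^2$ from $(a,b)$, with $[a_t,b_t]=c$ for all $t$, ending at a pair that is good or measured.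

*Proof.* If $(a,b)$ is good or measured there is nothing to do. Assume it is bad and not measured.

**Set-up.** By Lemma 10 all primitive elements have rational rotation number. Multiplying $a,b$ by powers of $T$ we get $u,v>\mathrm{id}$ with $[u,v]=c$. It suffices to find the path from $(u,v)$, since we can multiply back. By Lemma 8 fix $p\in\mathrm{Fix}(c)$, and form $x,C,\pi,f,F$ as in the definition of the window. By Lemma 9, $f$ has irrational rotation number. Let $K\subset C$ be its minimal set and $\mathcal K=\pi^{-1}(K)$, a perfect, closed, $u$-invariant subset of $\mathbb R$. Let $\mathrm{rot}(u)=m/q$ in lowest terms, $q\ge1$, and put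
$$Q=u^qT^{-m},\qquad P=\mathrm{Fix}(Q)=\{y:u^qy=T^my\}\ne\emptyset,$$
a closed set invariant under $u$ and $T$. If $u^iT^j$ fixes a point, then $im/q+j=0$, so
$$q\mid i\ \text{ and }\ u^iT^j=Q^{i/q}. \tag{10}$$

The strategy is to multiply $v$ by maps $z_s\ge\mathrm{id}$ that push up a point of $\mathcal K$. By Lemma 5 the rotation number of the window map then increases strictly. If all pairs on the way were bad, that number would be irrational throughout by Lemma 9, hence constant by continuity. So a good pair occurs. The work is to keep the commutator fixed. In Case A, $z_s$ commutes with $u$. In Case B this is not available, and the commutator is restored by a conjugation. Case C covers what is left and cannot occur.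

**Case A: $\mathcal K\not\subset P$.** *Construction of $z_s$.* The group $\langle u,T\rangle$ is abelian and permutes the components $J$ of $\mathbb R\setminus P$, which are bounded. An element that preserves $J$ fixes its endpoints, so by (10) it is a power of $Q$. Thus the stabilizer of $J$ is generated by $Q$, which acts on $J$ without fixed points and so is conjugate on $J$, by an increasing homeomorphism $J\to\mathbb R$, to a translation by $\pm1$. On one $J$ in each orbit let $z_s$, $s\in[0,1]$, be the translation by $s$ in this coordinate; it commutes with $Q$. Transport it to the other components by conjugation with elements of $\langle u,T\rangle$, which is consistent because $z_s$ commutes with the stabilizer. Put $z_s=\mathrm{id}$ on $P$. Then $z_s\in\tilde G$ commutes with $u$, is continuous in $s$ by Lemma 2, $z_0=\mathrm{id}$, and $z_s(y)>y$ for $y\notin P$, $s>0$.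

*The commutator and the window.* We have $[u,vz_s]=uvz_su^{-1}z_s^{-1}v^{-1}=uvu^{-1}v^{-1}=c$. For the pair $(u,vz_s)$, with $vz_s>\mathrm{id}$ and the same $p$, the window starts at $(vz_su)^{-1}p=u^{-1}z_s^{-1}v^{-1}p=z_s^{-1}x$. On $[z_s^{-1}x,uz_s^{-1}x]=z_s^{-1}[x,ux]$ its lift is $F_s=vz_s=Fz_s$. So $F_s=Fz_s$ everywhere, as both sides commute with $u$.

*Conclusion.* As $z_s\ge\mathrm{id}$ strictly moves a point of $\mathcal K\setminus P$, Lemma 5 with $u$ as unit translation gives $\mathrm{rot}(F_s)>\mathrm{rot}(F)$ for $s>0$. If all pairs $(u,vz_s)$ were bad, $\mathrm{rot}(F_s)$ would be irrational for all $s$ by Lemma 9, and continuous in $s$, so constant: a contradiction. So some $(u,vz_{s_1})$ is good, and the path is $(u,vz_s)$, $0\le s\le s_1$.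

**Case B: $\mathcal K\subset P$ and $\mathcal K\not\subset\mathrm{Fix}(c)$.** *Where to push.* The set $\mathcal K\setminus\mathrm{Fix}(c)$ is a nonempty relatively open subset of the perfect set $\mathcal K$, hence uncountable. Choose $k_0$ in it with $p\ne u^iT^jk_0$ for all $i,j\in\mathbb Z$. As $k_0\in P$, $Qk_0=k_0$. By (10), the points $u^iT^jk_0$ ($0\le i<q$, $j\in\mathbb Z$) are distinct: if two coincide, the difference of the exponents of $u$ is divisible by $q$, hence $0$, and then the exponents of $T$ agree. So $k_0,uk_0,\dots,u^{q-1}k_0$ have distinct images in $\mathbb R/\mathbb Z$, and the image of $p$ differs from all of these. Hence there is an open interval $N\ni k_0$ with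
$$\bar N\cap\mathrm{Fix}(c)=\emptyset,\quad\text{and the sets }u^iT^j\bar N\ (0\le i<q,\ j\in\mathbb Z)\text{ pairwise disjoint and not containing }p.$$
Since $Qk_0=k_0$, we can choose an open interval $S\ni k_0$ with $\bar S\cup Q\bar S\subset N$. In particular $T^jS$ and $T^jQS$ lie in $T^jN$ and are disjoint from all $u^iT^{j'}S$ with $1\le i<q$.

*Construction of $z_s$.* Let $\zeta_s$, $s\in[0,1]$, be a continuous family of homeomorphisms of $\mathbb R$ supported in $S$ with $\zeta_0=\mathrm{id}$, $\zeta_s\ge\mathrm{id}$ and $\zeta_s(k_0)>k_0$ for $s>0$. Put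
$$z_s=\prod_{0\le i<q,\ j\in\mathbb Z}(u^iT^j)\,\zeta_s\,(u^iT^j)^{-1}\in\tilde G .$$
The supports are disjoint, $z_s$ is continuous in $s$ by Lemma 2, $z_s\ge\mathrm{id}$, and $z_sp=p$.

*The commutator of $(u,z_sv)$.* We have
$$[u,z_sv]=uz_svu^{-1}v^{-1}z_s^{-1}=(uz_su^{-1})\,c\,z_s^{-1}=z_s(\beta_sc)z_s^{-1},\qquad\beta_s=z_s^{-1}(uz_su^{-1}). \tag{11}$$
The map $uz_su^{-1}$ is the product of the $(u^iT^j)\zeta_s(u^iT^j)^{-1}$ over $1\le i\le q$, $j\in\mathbb Z$, and $u^qT^j=QT^{j+m}$. So on $u^iT^jN$, $1\le i<q$, the maps $z_s$ and $uz_su^{-1}$ coincide. On $T^jN$ we have $z_s=T^j\zeta_sT^{-j}$ and $uz_su^{-1}=T^jQ\zeta_sQ^{-1}T^{-j}$. Everywhere else both are the identity. Hence $\beta_s=\mathrm{id}$ off $\bigcup_jT^jN$, and $\beta_s=T^j\zeta_s^{-1}Q\zeta_sQ^{-1}T^{-j}$ on $T^jN$. It is continuous in $s$, and $\beta_0=\mathrm{id}$.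

*Restoring the commutator.* We show that $\beta_sc$ is conjugate to $c$ for small $s$, continuously in $s$. The compact set $c^{-1}\bar N$ is disjoint from $\mathrm{Fix}(c)$ because $\bar N$ is. So $|cy-y|\ge\delta$ on it for some $\delta>0$, and the same holds on all $T^jc^{-1}\bar N$. Choose $s_0>0$ with $\|\beta_s-\mathrm{id}\|<\delta$ for $0\le s\le s_0$. If $cy\notin\bigcup_jT^jN$, then $\beta_scy=cy$. Otherwise $|cy-y|\ge\delta>|\beta_scy-cy|$. In both cases the sign is the same:
$$\mathrm{sgn}(\beta_sc-\mathrm{id})=\mathrm{sgn}(c-\mathrm{id})\qquad(0\le s\le s_0).$$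
As $\mathrm{Fix}(c)\ni p$ is nonempty, Lemma 6 with $f_s=c$, $g_s=\beta_sc$ and $a=\mathrm{id}$ gives a continuous path $y_s\in\tilde G$, $y_0=\mathrm{id}$, with $y_scy_s^{-1}=\beta_sc$. By (11), the pairs
$$(z_sy_s)^{-1}\,(u,\ z_sv)\,(z_sy_s),\qquad0\le s\le s_0, \tag{12}$$
form a path starting at $(u,v)$, all with commutator $y_s^{-1}\beta_scy_s=c$.

*A good pair occurs.* Being good is invariant under conjugation, so it remains to see that $(u,z_sv)$ is good for some $s\le s_0$. Suppose all are bad. We have $z_sv>\mathrm{id}$. The commutator $C_s:=[u,z_sv]=z_s\beta_scz_s^{-1}$ fixes $p$, since $z_sp=p$, $cp=p$, and $\beta_sp=p$ because $p\notin\bigcup_jT^jN$. The window for $(u,z_sv)$ and $p$ starts at $(z_svu)^{-1}p=(vu)^{-1}p=x$. Moreover $u(z_sv)x=C_s(z_sv)ux=C_sz_sp=p$, which gives $z_svx=u^{-1}p=vx$. So $z_s$ fixes both ends of $[vx,p]$, a fundamental domain of $u$. Let $\tilde Z_s$ be the homeomorphism commuting with $u$ that equals $z_s$ on $[vx,p]$; then $\tilde Z_s\ge\mathrm{id}$, and it is continuous in $s$. Since $F$ maps $[x,ux]$ by $v$ onto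 $[vx,p]$, the window lift of $(u,z_sv)$ is $F_s=\tilde Z_sF$.

Some $u^lk_0$ lies in $[vx,p)$. Write $l=qr+i'$ with $0\le i'<q$. Since $u^q=QT^m$ and $Qk_0=k_0$, we have $u^lk_0=u^{i'}T^{mr}k_0$. The map $\tilde Z_s$ moves this point of $\mathcal K$ to $u^{i'}T^{mr}\zeta_sk_0$, i.e. strictly up for $s>0$. By Lemma 5, $\mathrm{rot}(F_s)>\mathrm{rot}(F)$ for $0<s\le s_0$. But $\mathrm{rot}(F_s)$ is continuous in $s$, and irrational by Lemma 9, hence constant: a contradiction. So the pair in (12) is good for some $s$, and we stop the path there.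

**Case C: $\mathcal K\subset\mathrm{Fix}(c)$.** We show that this is impossible.

*On $\mathcal K$ the map $v$ agrees with $F$.* Let $y\in\mathcal K\cap[x,ux]$. Then $\pi(vy)=f(\pi y)\in K$, so $u^lvy\in\mathcal K\subset\mathrm{Fix}(c)$ for all $l\in\mathbb Z$. We claim $vu^ly=u^lvy$ for all $l$. It holds for $l=0$. If it holds for $l$, then, from $vu=c^{-1}uv$,
$$vu^{l+1}y=c^{-1}uv\,u^ly=c^{-1}u^{l+1}vy=u^{l+1}vy,$$
and, from $uv=cvu$, $uv\,u^{l-1}y=c\,vu^ly=c\,u^lvy=u^lvy$, so $vu^{l-1}y=u^{l-1}vy$. Hence $v=F$ on $\mathcal K$, and $v\mathcal K=F\mathcal K=\mathcal K$.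

*An invariant measure.* Let $M\subset\mathbb R/\mathbb Z$ be the closure of the image of $\mathcal K$. It is invariant under the circle homeomorphisms induced by $u$ and $v$, and $c$ induces the identity on $M$. So $u,v$ commute on $M$, and by the Markov–Kakutani theorem they preserve a Borel probability measure $\mu$ on $M$. The free group $\mathbb F$ acts on the circle via $A\mapsto u$, $B\mapsto v$, and preserves $\mu$.

*If $\mu$ has an atom,* the atoms of maximal mass form a finite set, which $\mathbb F$ permutes preserving the cyclic order, hence through a finite cyclic group. By Lemma 4 some primitive acts trivially on it, so it has a fixed point on the circle, contradicting badness.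

*If $\mu$ has no atoms,* let $\tilde\mu$ be its lift to $\mathbb R$ and $h(y)=\tilde\mu[0,y]$, with a minus sign and the interval $[y,0]$ for $y<0$. Then $h$ is continuous nondecreasing and $hT=h+1$. By invariance $u$ and $v$ translate $h$, and since $h-\mathrm{id}$ is bounded, the amounts are $\mathrm{rot}(u)$ and $\mathrm{rot}(v)$. Both are rational, as all primitive elements have rational rotation number. Every element of the group generated by $u,v$ translates $h$ by its rotation number. So $w\mapsto\mathrm{rot}(w(u,v))\bmod\mathbb Z$ is a homomorphism from $\mathbb F$ to a finitely generated subgroup of $\mathbb Q/\mathbb Z$, which is finite cyclic. By Lemma 4 some primitive has integer rotation number, hence a fixed point on the circle, contradicting badness. $\square$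

## 8. From one handle to the whole representation

*Proof of Theorem 1.* Let $\rho\in\mathrm{Hom}_0$ with lifts $a_i,b_i\in\tilde G$ satisfying (1).

**Step 1: every handle becomes good or measured.** Apply Proposition 11 to each handle in turn, keeping the other handles fixed. Since $[a_i,b_i]$ does not change, (1) holds throughout and we stay in $\mathrm{Hom}_0$. So we may assume every $(a_i,b_i)$ is good or measured.

**Step 2: change of basis in each handle.** This puts the handles in the form of Proposition 7. If $(a_i,b_i)$ is good, let $w$ be a primitive such that $w(a_i,b_i)$ has a fixed point on the circle. If it is measured, let $w\in\{A,B\}$ be such that $w(a_i,b_i)$ translates $h$ by an irrational amount. By Lemma 3 there is a basis $(A_i',B_i')$ of $\mathbb F$ with $B_i'$ conjugate to $w$ and $[A_i',B_i']=[A,B]$. Put $a_i'=A_i'(a_i,b_i)$ and $b_i'=B_i'(a_i,b_i)$. In the good case $b_i'$ is conjugate to $w(a_i,b_i)$, so after multiplication by a power of $T$ it has a fixed point in $\mathbb R$: type I. In the measured case every word in $a_i,b_i$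 translates $h$, and the amount is a homomorphism in the word, so $b_i'$ translates $h$ by the same irrational amount as $w(a_i,b_i)$: type II. Moreover $\prod[a_i',b_i']=\prod[a_i,b_i]=\mathrm{id}$.

**Step 3: shrinking and translating back.** Proposition 7 gives a path of tuples $(a_i'^\tau,b_i'^\tau)$ with product of commutators $\mathrm{id}$, ending at the tuple of identities. Write $A,B$ as words in $A_i',B_i'$, evaluate these words on $(a_i'^\tau,b_i'^\tau)$, and project to $G$, where powers of $T$ disappear; at the start this gives the images of the original $a_i,b_i$. Since $[A,B]=[A_i',B_i']$ in $\mathbb F$, the product of commutators of the lifts remains $\mathrm{id}$. This is a path in $\mathrm{Hom}_0$ from $\rho$ to the trivial representation. So $\mathrm{Hom}_0$ is path-connected.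

**Step 4: the quotient.** The map $\mathrm{Hom}_0\to\{[\rho]:e(\rho)=0\}$ is the restriction of the quotient map, hence continuous, and it is surjective. So $\{[\rho]:e(\rho)=0\}$ is path-connected, in particular connected: the space of foliated $S^1\times\Sigma$ products is connected. $\blacksquare$
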